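\title{A transitive family of three closed subspaces}

\begin{abstract}
A family of closed subspaces of a Hilbert space is transitive if the only bounded operators that leave every member invariant are the scalar multiples of the identity. We show that every infinite-dimensional separable complex Hilbert space has a transitive family of three closed subspaces. Two subspaces never suffice, and transitive triples exist only in dimensions $2$ and $\aleph_0$. The triple consists of $K\oplus 0$ and the graphs of two trace class operators on $K$. One member can be any prescribed subspace of infinite dimension and codimension, with the other two arbitrarily close to it in trace norm. The construction also works in a direct sum of two infinite-dimensional separable Banach spaces.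
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Let $H$ be a complex Hilbert space and $\mathcal B(H)$ the algebra of bounded linear operators on $H$. For a family $\mathcal F$ of norm-closed subspaces of $H$ put
\[
\operatorname{Alg}\mathcal F=\{T\in\mathcal B(H): T(L)\subseteq L\ \text{for all } L\in\mathcal F\}.
\]
This algebra always contains the scalar operators $\lambda I$, and it shrinks as $\mathcal F$ grows. The family $\mathcal F$ is \emph{transitive} if $\operatorname{Alg}\mathcal F=\mathbb C I$, that is, if its members are placed so rigidly that no other operator respects all of them. How few subspaces can a transitive family have?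

\begin{example}[Three lines]\label{ex:lines}
Let $u,v$ be linearly independent, and suppose that $u$, $v$ and $u+v$ are eigenvectors of a linear map $T$, with eigenvalues $\alpha,\beta,\lambda$. Then $\alpha u+\beta v=\lambda(u+v)$, so $\alpha=\beta=\lambda$. This has two consequences. Three distinct lines in $\mathbb C^2$ are spanned by vectors of the form $u$, $v$, $u+v$, so they form a transitive family. And a linear map of a real or complex vector space for which every nonzero vector is an eigenvector is scalar.
\end{example}

\begin{example}[Five subspaces]\label{ex:five}
Let $K$ be a Hilbert space with orthonormal basis $(e_n)_{n\ge1}$ and let $H=K\oplus K$. An operator leaves $K\oplus0$ and $0\oplus K$ invariant exactly when it has the form $X\oplus Z$, and it then leaves the graph $\{(x,Gx):x\in K\}$ of $G\in\mathcal B(K)$ invariant exactly when $ZG=GX$. The graph of $I$ forces $Z=X$, and each further graph forces $X$ to commute with one more operator. Take the graphs of the shift $Se_n=e_{n+1}$ and of $S^*$. Then $X$ commutes with $I-SS^*$, the projection onto $\mathbb Ce_1$, so $Xe_1=\lambda e_1$ and $Xe_n=S^{n-1}Xe_1=\lambda e_n$. These five subspaces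 form a transitive family.
\end{example}

It is known that an infinite-dimensional separable Hilbert space has a transitive family of four closed subspaces. The question, posed in \cite{small}, is whether it has one of three.

Example~\ref{ex:five} suggests a negative answer: the triple $K\oplus0$, $0\oplus K$, graph of $I$ leaves the whole algebra $\{X\oplus X\}$. The same failure occurs, in dimension greater than two, whenever two of the three subspaces have a closed sum, and so it occurs in every finite dimension greater than two (Theorem~\ref{thm:class}). In infinite dimensions, however, the sum of two closed subspaces need not be closed, and this changes the answer.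

\begin{theorem}\label{thm:main}
Every infinite-dimensional separable complex Hilbert space $H$ has three closed subspaces $L,M,N$ with $\operatorname{Alg}\{L,M,N\}=\mathbb CI$.
\end{theorem}

The next theorem shows that three is the minimum, and describes where transitive triples can live. Here $\dim H$ is the cardinality of an orthonormal basis, and the codimension of $L$ is $\dim L^\perp$.

\begin{theorem}\label{thm:class}
Let $H$ be a complex Hilbert space with $\dim H\ge2$.
\begin{enumerate}
\item[(a)] No family of at most two closed subspaces of $H$ is transitive.
\item[(b)] If $\{L,M,N\}$ is a transitive family of three closed subspaces, then each pair of members has intersection $\{0\}$ and dense sum. If moreover $\dim H>2$, then no pair has closed sum, and each member has infinite dimension and infinite codimension.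
\item[(c)] $H$ has a transitive family of exactly three closed subspaces if and only if $\dim H=2$ or $\dim H=\aleph_0$.
\end{enumerate}
\end{theorem}

The condition on dimensions in (b) is the only restriction on a single member, and the three members need not be far apart. We write $P_L$ for the orthogonal projection onto $L$.

\begin{theorem}\label{thm:close}
Let $H$ be an infinite-dimensional separable complex Hilbert space. A closed subspace $L$ belongs to some transitive three-element family if and only if $\dim L=\dim L^\perp=\infty$. In that case, for every $\varepsilon>0$ there are closed subspaces $M,N$ such that $\{L,M,N\}$ is transitive and $P_M-P_L$ and $P_N-P_L$ have trace norm less than $\varepsilon$.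
\end{theorem}

The definitions of $\operatorname{Alg}\mathcal F$ and of transitivity make sense in any real or complex Banach space. They do not see the inner product, or even the particular norm: if $S$ is a bounded invertible operator, then
\begin{equation}\label{eq:similar}
\operatorname{Alg}\{SL:L\in\mathcal F\}=S(\operatorname{Alg}\mathcal F)S^{-1},
\end{equation}
so $S$ carries transitive families to transitive families. For Banach spaces $E,F$ we give $E\oplus F$ the norm $(\|x\|^2+\|y\|^2)^{1/2}$, which for Hilbert spaces is the usual one.

\begin{theorem}\label{thm:banach}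
Let $E,F$ be infinite-dimensional separable Banach spaces, both real or both complex. Then $E\oplus F$ has a transitive family of three closed subspaces, one of which is $E\oplus0$.
\end{theorem}

Section~\ref{sec:obstructions} proves Theorem~\ref{thm:class}, whose part (b) tells us what kind of triple to look for. Section~\ref{sec:graphs} reduces transitivity of a triple $E\oplus0$, graph of $A$, graph of $B$ to a statement about the two equations $WA=AX$ and $VB=BX$. Section~\ref{sec:model} shows on $3\times3$ matrices how these equations can force $W$ to be nearly scalar. Sections~\ref{sec:construction} and~\ref{sec:rigidity} construct $A,B$ and prove Theorems~\ref{thm:main} and~\ref{thm:banach} together, without using Theorem~\ref{thm:class}. Section~\ref{sec:close} proves Theorem~\ref{thm:close}.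

\section{Obstructions to transitivity}\label{sec:obstructions}

To show that a family is not transitive one exhibits a nonscalar operator in its algebra. The cheapest candidates have rank one. For nonzero $u,v\in H$ let $u\otimes v$ be the operator $x\mapsto\langle x,v\rangle u$. It is nonscalar when $\dim H\ge2$, and it leaves a closed subspace $L$ invariant if $u\in L$ (its range lies in $L$) or if $v\in L^\perp$ (it annihilates $L$). So a family is not transitive if its members can be split into a group with nonzero intersection and a group with nondense sum, either group possibly empty.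

To exclude closed sums we need two standard facts about a closed, densely defined operator $S$ from a Hilbert space $L$ to a Hilbert space $M$, with domain $D$. \emph{Polar decomposition:} $|S|=(S^*S)^{1/2}$ is a positive self-adjoint operator in $L$ with domain $D$, and $S=U|S|$, where $U$ is a partial isometry with initial space $(\ker S)^\perp$ and final space $\overline{\operatorname{ran}S}$. \emph{Spectral theorem:} $|S|=\int_{[0,\infty)}t\,dQ(t)$ for a projection-valued measure $Q$, and every spectral projection $P=Q(\omega)$ satisfies $PD\subseteq D$ and $|S|Px=P|S|x$ for $x\in D$.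

\begin{proof}[Proof of Theorem~\ref{thm:class}, assuming Theorem~\ref{thm:main}]
(a) The members $\{0\}$ and $H$ impose no condition and can be dropped. If nothing remains, the algebra is $\mathcal B(H)$. If one proper nonzero subspace $L$ remains, take $0\ne u\in L$ and any $v\ne0$. If two remain, say $L$ and $M$, take $0\ne u\in L$ and $0\ne v\in M^\perp$. In both cases $u\otimes v$ lies in the algebra.

(b) By (a), all three members are proper and nonzero. The statements are symmetric in the members, so we consider the pair $L,M$. If $0\ne u\in L\cap M$, take $0\ne v\in N^\perp$. If $L+M$ is not dense, take $0\ne v\in(L+M)^\perp$ and $0\ne u\in N$. In both cases $u\otimes v\in\operatorname{Alg}\{L,M,N\}$, which is a contradiction.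

Now let $\dim H>2$ and suppose that $L+M$ is closed. Then $L+M=H$ and $L\cap M=\{0\}$, and by the open mapping theorem the idempotents $\pi_L,\pi_M$ of this decomposition are bounded. We show that $N$ is a graph and use the symmetry that one operator always has. If $x+y$ and $x+y'$ lie in $N$, with $x\in L$ and $y,y'\in M$, then $y-y'\in N\cap M=\{0\}$. Hence $N=\{x+Sx:x\in D\}$ for a linear map $S$ from $D=\pi_LN\subseteq L$ to $M$, and $S$ is closed because $N$ is. It is injective because $N\cap L=\{0\}$. Its domain $D=\pi_L(N+M)$ is dense in $L$ and its range $\pi_M(N+L)$ is dense in $M$, because $N+M$ and $N+L$ are dense in $H$. So in $S=U|S|$ the operator $U:L\to M$ is unitary. In particular $\dim L=\dim M$, and $\dim L\ge2$ since $\dim H>2$.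

There is an orthogonal projection $P\ne0,I$ on $L$ with $PD\subseteq D$ and $|S|P=P|S|$ on $D$. Indeed, either some spectral projection of $|S|$ is different from $0$ and $I$, or $Q$ takes only these values. In the second case put $s=\inf\{t:Q([0,t])=I\}$, which is finite because $Q([0,t])\to I$ strongly. Then $Q(\{s\})=I$, so $D=L$ and $|S|=sI$, and any $P\neq0,I$ will do. Put $T=P\pi_L+UPU^*\pi_M$. This operator is bounded, leaves $L$ and $M$ invariant, and is nonscalar because $T|_L=P$. For $x\in D$,
\[
SPx=U|S|Px=UP|S|x=UPU^*Sx,
\]
so $T(x+Sx)=Px+SPx\in N$. This contradicts transitivity, and so no pair has closed sum.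

The sum of a closed subspace and a finite-dimensional subspace is closed. A subspace that contains a closed subspace $L$ of finite codimension is the sum of $L$ and a subspace of $L^\perp$, so it is closed as well. Hence no member has finite dimension or finite codimension.

(c) For $\dim H=2$ use Example~\ref{ex:lines}. For $\dim H=\aleph_0$ use Theorem~\ref{thm:main}; its three subspaces are distinct by (a). If $2<\dim H<\infty$, all sums are closed, and (b) excludes transitive triples. Finally, let $H$ be nonseparable, let $L,M,N$ be closed subspaces and $h\neq0$. Let $H_0$ be the closed span of $h$ and of the countably many vectors $P_1P_2\cdots P_kh$ with $P_i\in\{P_L,P_M,P_N\}$. Then $H_0$ is nonzero and separable, hence proper. It is invariant under the self-adjoint operators $P_L,P_M,P_N$, so the projection $P_{H_0}$ commutes with them. Therefore $P_{H_0}L=P_{H_0}P_LH=P_LP_{H_0}H\subseteq L$, and the same identity holds for $M$ and $N$. Thus $P_{H_0}$ is a nonscalar element of $\operatorname{Alg}\{L,M,N\}$.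
\end{proof}

\section{Graphs and two intertwining equations}\label{sec:graphs}

By Theorem~\ref{thm:class}(b) we cannot use both coordinate subspaces $K\oplus0$ and $0\oplus K$. We keep the first and take two graphs over it. From here on $E,F$ are Banach spaces over the same field, $\mathbb R$ or $\mathbb C$, and $\mathcal B(E,F)$ is the space of bounded operators from $E$ to $F$. For $G\in\mathcal B(E,F)$ let
\[
\Gamma(G)=\{(x,Gx):x\in E\},\qquad q_G:E\oplus F\to F,\quad q_G(x,y)=y-Gx .
\]
The map $q_G$ is bounded and onto, with kernel $\Gamma(G)$. So $\Gamma(G)$ is closed and $q_G$ identifies the quotient $(E\oplus F)/\Gamma(G)$ with $F$. Note that $\Gamma(0)=E\oplus0$.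

The invertible operator $(x,y)\mapsto(x,y-G'x)$ maps $\Gamma(G')$ onto $E\oplus0$ and $\Gamma(G)$ onto $\Gamma(G-G')$. Hence it maps
\begin{equation}\label{eq:pairs}
\Gamma(G)\cap\Gamma(G')\ \text{ onto }\ \ker(G-G')\oplus0,\qquad
\Gamma(G)+\Gamma(G')\ \text{ onto }\ E\oplus\operatorname{ran}(G-G').
\end{equation}
For a triple $\Gamma(0),\Gamma(A),\Gamma(B)$ in an infinite-dimensional Hilbert space, Theorem~\ref{thm:class}(b) therefore demands that $A$, $B$ and $A-B$ be injective with dense range that is not closed.

\begin{remark}\label{rem:2A}
These conditions are not sufficient. Let $A\in\mathcal B(K)$ be injective with dense nonclosed range and let $B=2A$. The operator $A^*A\oplus AA^*$ maps $(x,cAx)$ to $(A^*Ax,cA(A^*Ax))$, so it leaves all three subspaces invariant. It is nonscalar, since $A^*A=sI$ would make $\operatorname{ran}A$ closed. So $B$ must carry information that $A$ does not.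
\end{remark}

An operator $T$ on $E\oplus F$ leaves $E\oplus0$ invariant exactly when its lower left block vanishes:
\begin{equation}\label{eq:block}
T(x,y)=(Xx+Yy,\;Zy),\qquad X\in\mathcal B(E),\ Y\in\mathcal B(F,E),\ Z\in\mathcal B(F).
\end{equation}
The block $Y$ was absent in Example~\ref{ex:five}, and it makes the invariance of a graph look more complicated. It is absorbed if we pass to the quotient by the graph.

\begin{lemma}\label{lem:quotient}
Let $T$ be as in \eqref{eq:block} and $G\in\mathcal B(E,F)$. Then $T$ leaves $\Gamma(G)$ invariant if and only if $(Z-GY)G=GX$, and in that case $q_GT=(Z-GY)q_G$.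
\end{lemma}

\begin{proof}
We have $q_GT(x,y)=(Z-GY)y-GXx$. This vanishes for all pairs with $y=Gx$ if and only if $(Z-GY)G=GX$, and then it equals $(Z-GY)(y-Gx)$.
\end{proof}

Thus $X$ is the restriction of $T$ to $E\oplus0$, the operator $Z-GY$ is the one induced by $T$ on the quotient by $\Gamma(G)$, and $G$ is, up to sign, the natural map from the first space to the second. It suffices to show that one induced operator is scalar.

\begin{proposition}\label{prop:criterion}
Let $E\neq\{0\}$, and let $A,B\in\mathcal B(E,F)$ have the following properties.
\begin{enumerate}
\item[(i)] $A$ and $A-B$ are injective.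
\item[(ii)] $B$ has dense range.
\item[(iii)] If $X\in\mathcal B(E)$ and $V,W\in\mathcal B(F)$ satisfy $WA=AX$ and $VB=BX$, then $W$ is scalar.
\end{enumerate}
Then $L=E\oplus0$, $M=\Gamma(A)$, $N=\Gamma(B)$ are distinct and form a transitive family.
\end{proposition}

\begin{proof}
By (i) and (ii), $A\ne0$, $A\neq B$ and $B\ne0$, so the subspaces are distinct. Let $T\in\operatorname{Alg}\{L,M,N\}$ be written as in \eqref{eq:block}, and put $W=Z-AY$ and $V=Z-BY$. By Lemma~\ref{lem:quotient}, $WA=AX$ and $VB=BX$, so $W=\lambda I$ by (iii). The lemma also gives $q_A(T-\lambda I)=(W-\lambda I)q_A=0$, so $T-\lambda I$ maps the whole space into $M$. Since $T-\lambda I$ leaves $L$ and $N$ invariant, it maps $L$ into $L\cap M$ and $N$ into $N\cap M$. Both intersections are $\{0\}$ by (i) and \eqref{eq:pairs}. So $T-\lambda I$ vanishes on $L+N=E\oplus\operatorname{ran}B$, which is dense by (ii). Hence $T=\lambda I$.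
\end{proof}

\section{The mechanism in dimension three}\label{sec:model}

Condition (iii) is the heart of the matter. In Hilbert space the equation $WA=AX$ alone has the solution $X=A^*A$, $W=AA^*$, so the two equations must be played against each other. If $A$ and $B$ were invertible, every $X$ would occur, with $W=AXA^{-1}$ and $V=BXB^{-1}$. What restricts $X$ is the \emph{boundedness} of $V$ and $W$. In finite dimensions this shows up as an estimate in terms of their norms.

Let $E=F=\mathbb C^3$ with orthonormal basis $e_1,e_2,e_3$, let $0<\delta\le1$, and define
\[
Ae_n=\delta^na_n,\qquad Be_n=\delta^{2n}e_n,\qquad\text{where } a_1=e_1,\quad a_2=e_2,\quad a_3=e_1+e_2+\delta e_3 .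
\]
Let $WA=AX$ and $VB=BX$, let $(x_{mn})$ and $(v_{mn})$ be the matrices of $X$ and $V$, and let $C=\max\{\|X\|,\|V\|,\|W\|\}$. Applying $WA=AX$ to $e_n$ gives
\[
Wa_n=\sum_m t_{mn}a_m,\qquad t_{mn}=\delta^{m-n}x_{mn}.
\]
Below the diagonal ($m>n$) the entries $t_{mn}$ are small, because the weights $\delta^n$ decrease. Above the diagonal the factor $\delta^{m-n}$ is large, and here $B$ helps. The equation $VB=BX$ reads $v_{mn}\delta^{2n}=\delta^{2m}x_{mn}$, so $t_{mn}=\delta^{n-m}v_{mn}$. Using the first formula below the diagonal and the second above it,
\[
(t_{mn})=\begin{pmatrix}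
x_{11}&\delta v_{12}&\delta^2v_{13}\\
\delta x_{21}&x_{22}&\delta v_{23}\\
\delta^2x_{31}&\delta x_{32}&x_{33}
\end{pmatrix}.
\]
Every off-diagonal entry has modulus at most $C\delta$, and $\|a_m\|\le2$. So $Wa_n=x_{nn}a_n+h_n$ with $\|h_n\|\le4C\delta$: each $a_n$ is an approximate eigenvector of $W$.

The vectors $a_n$ are linearly independent, as injectivity of $A$ requires, but they are close to the configuration $u,v,u+v$ of Example~\ref{ex:lines}. Applying $W$ to the identity $a_1+a_2-a_3+\delta e_3=0$ gives
\[
(x_{11}-x_{33})e_1+(x_{22}-x_{33})e_2=h_3-h_1-h_2+\delta x_{33}e_3-\delta We_3,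
\]
and the right side has norm at most $14C\delta$. Hence $\|We_i-x_{33}e_i\|\le18C\delta$ for $i=1,2$: on the plane spanned by $e_1,e_2$ the operator $W$ is scalar up to an error of order $C\delta$.

In infinite dimensions $C$ is fixed once $X,V,W$ are given, while the ratio of consecutive weights can tend to zero. The errors $h_n$ then tend to zero. There are also infinitely many vectors $a_n$, so they can accumulate at every unit vector, and every unit vector becomes an exact eigenvector of $W$. The roles are thus divided: the weights make the matrix $(t_{mn})$ almost upper triangular, $B$ makes it almost diagonal, and the position of the $a_n$ makes $W$ scalar.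

\section{Construction of $A$ and $B$}\label{sec:construction}

Let $E$ and $F$ be infinite-dimensional, with $F$ separable. We assume that coordinates on $E$ are given: vectors $e_n\in E$, functionals $f_n\in E^*$ $(n\ge1)$ and a constant $\gamma\geq1$ such that
\begin{equation}\label{eq:biorth}
f_m(e_n)=\delta_{mn},\qquad\|e_n\|=1,\qquad\|f_n\|\le\gamma,\qquad\bigcap_n\ker f_n=\{0\}.
\end{equation}
The first condition is called biorthogonality, and the last says that $(f_n)$ is \emph{total}. A reader interested only in Theorem~\ref{thm:main} may take $E=F=K$ with an orthonormal basis $(e_n)$, $f_n=\langle\,\cdot\,,e_n\rangle$ and $\gamma=1$.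

\medskip\noindent\textbf{Targets and directions.}
Let $(u_n)$ be a sequence of unit vectors in $F$ such that every unit vector is the limit of a subsequence: list a countable dense subset of the unit sphere so that each point appears infinitely often. The vectors $a_n$ will follow the targets $u_n$. Let $(v_n)$ be a linearly independent sequence of unit vectors whose span is dense in $F$: discard from $(u_n)$ each term that lies in the span of the preceding ones. The span does not change, so it is dense, and infinitely many terms remain because finite-dimensional subspaces of $F$ are closed and proper. For $F=K$ one may instead take $v_n=e_n$, which makes $B$ diagonal as in Section~\ref{sec:model}.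

\medskip\noindent\textbf{Vectors.}
Two difficulties remain. The $a_n$ accumulate everywhere on the sphere, so they are badly conditioned, and yet $A$ and $A-B$ must be injective. Also the $v_n$ need not be orthogonal, so coefficients cannot be read off by inner products. Both are handled by a constant $\kappa_n$ that measures the conditioning of the first $n$ vectors, with all later choices made small compared with $1/\kappa_n$.

Put $\kappa_0=1$. Suppose that $a_m,b_m\in F$ for $m<n$ and $\kappa_{n-1}\ge1$ have been chosen and that each of the families $(a_m)_{m<n}$, $(b_m)_{m<n}$, $(a_m-b_m)_{m<n}$ is linearly independent. Put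
\begin{equation}\label{eq:eps}
\varepsilon_n=\frac{2^{-n}}{\kappa_{n-1}},\qquad b_n=\varepsilon_nv_n .
\end{equation}
Let $F_n$ be the span of $a_1,\dots,a_{n-1},b_1,\dots,b_n$. A proper subspace contains no ball, so there is $a_n\notin F_n$ with $\|a_n-u_n\|\le2^{-n}$. Then $a_n$ is not in the span of $(a_m)_{m<n}$, and $a_n-b_n$, which lies outside $F_n$, is not in the span of $(a_m-b_m)_{m<n}$. So the three families stay independent up to index $n$. If $(g_m)$ is one of them, then $(\alpha_m)_{m\le n}\mapsto\|\sum_{m\le n}\alpha_mg_m\|$ is a norm on the space of $n$-tuples of scalars, and all such norms are equivalent. Hence there is $\kappa_n\ge\kappa_{n-1}$ with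
\begin{equation}\label{eq:kappa}
\sum_{m\le n}|\alpha_m|\le\kappa_n\Big\|\sum_{m\le n}\alpha_mg_m\Big\|
\qquad\text{for } (g_m)=(a_m),\ (b_m),\ (a_m-b_m)
\end{equation}
and all scalars $\alpha_1,\dots,\alpha_n$. Since $\varepsilon_n\le\frac12$, we have $\|a_n\|\le\frac32$, $\|b_n\|\le\frac12$ and $\|a_n-b_n\|\le2$.

\medskip\noindent\textbf{Weights.}
Put $d_1=1$ and $d_m=2^{-m}d_{m-1}/\kappa_{m-1}$ for $m\ge2$. The sequence $(d_m)$ decreases and $(\kappa_m)$ does not, so $d_m\le2^{-m}d_n/\kappa_n$ for $m>n$. As $d_n\le1$, this gives
\begin{equation}\label{eq:tail}
\sum_{m>n}d_m\le\sum_{m>n}\frac{d_m}{d_n}\le\frac{2^{-n}}{\kappa_n}\le\varepsilon_n,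
\qquad\sum_{m\geq1}d_m\le\frac32 .
\end{equation}

\medskip\noindent\textbf{Operators.}
Define $A,B:E\to F$ by
\begin{equation}\label{eq:AB}
Ax=\sum_{m}d_mf_m(x)a_m,\qquad Bx=\sum_md_mf_m(x)b_m .
\end{equation}
The series converge absolutely, with sum of norm at most $3\gamma\|x\|$, so $A$ and $B$ are bounded. By biorthogonality $Ae_n=d_na_n$ and $Be_n=d_nb_n$.

\begin{lemma}\label{lem:inj}
The operators $A$, $B$ and $A-B$ are injective, and $B$ has dense range.
\end{lemma}

\begin{proof}
Let $G$ be one of the three operators and $(g_m)$ the corresponding family, so that $Gx=\sum_md_mf_m(x)g_m$ and $\|g_m\|\le2$. If $Gx=0$, then the sum over $m\le n$ is minus the sum over $m>n$, and \eqref{eq:kappa} and \eqref{eq:tail} give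
\[
\sum_{m\le n}d_m|f_m(x)|\le\kappa_n\Big\|\sum_{m>n}d_mf_m(x)g_m\Big\|\le2\gamma\|x\|\,\kappa_n\sum_{m>n}d_m\le2\gamma\|x\|\,2^{-n}.
\]
Letting $n\to\infty$ gives $f_m(x)=0$ for all $m$, and $x=0$ because $(f_m)$ is total. The range of $B$ contains every $v_n=(d_n\varepsilon_n)^{-1}Be_n$, so it is dense.
\end{proof}

\section{Rigidity}\label{sec:rigidity}

We now carry out the computation of Section~\ref{sec:model} for these operators.

\begin{lemma}\label{lem:rigid}
Let $A,B$ be given by \eqref{eq:AB}. If $X\in\mathcal B(E)$ and $V,W\in\mathcal B(F)$ satisfy $WA=AX$ and $VB=BX$, then $W$ is scalar.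
\end{lemma}

\begin{proof}
Put $t_{mn}=d_mf_m(Xe_n)/d_n$ and $\rho=\gamma\|X\|$, so that $|f_m(Xe_n)|\le\rho$ and in particular $|t_{nn}|\le\rho$. Apply both equations to $e_n$, expand $AXe_n$ and $BXe_n$ by \eqref{eq:AB}, and divide by $d_n$:
\begin{equation}\label{eq:columns}
Wa_n=\sum_mt_{mn}a_m,\qquad Vb_n=\sum_mt_{mn}b_m .
\end{equation}
The point is that the same coefficients occur in both expansions. We bound them with the second and insert the bound in the first.

\emph{Below the diagonal.} By \eqref{eq:tail},
\begin{equation}\label{eq:below}
\sum_{m>n}|t_{mn}|\le\rho\sum_{m>n}\frac{d_m}{d_n}\le\rho\,\varepsilon_n .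
\end{equation}

\emph{Above the diagonal.} For $m<n$ the factor $d_m/d_n$ is large, so the boundedness of $X$ does not help. Let $n\ge2$ and solve the second identity in \eqref{eq:columns} for the terms with $m<n$. Since $\|b_n\|=\varepsilon_n$ and $\|b_m\|\le1$, \eqref{eq:below} gives
\[
\Big\|\sum_{m<n}t_{mn}b_m\Big\|=\Big\|Vb_n-t_{nn}b_n-\sum_{m>n}t_{mn}b_m\Big\|\le\|V\|\varepsilon_n+\rho\,\varepsilon_n+\rho\,\varepsilon_n .
\]
Now \eqref{eq:kappa} for the family $(b_m)_{m\le n-1}$, with $\kappa_{n-1}\varepsilon_n=2^{-n}$ from \eqref{eq:eps}, yields
\begin{equation}\label{eq:above}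
\sum_{m<n}|t_{mn}|\le(\|V\|+2\rho)\,2^{-n}.
\end{equation}

\emph{Approximate eigenvectors.} Since $\|a_m\|\le2$ and $\varepsilon_n\le2^{-n}$, the first identity in \eqref{eq:columns}, together with \eqref{eq:below} and \eqref{eq:above}, gives
\[
\|Wa_n-t_{nn}a_n\|\le2\sum_{m\ne n}|t_{mn}|\le2(\|V\|+3\rho)\,2^{-n}\longrightarrow0 .
\]

\emph{Exact eigenvectors.} Let $u\in F$ be a unit vector and choose $n_1<n_2<\cdots$ with $u_{n_j}\to u$. Then $a_{n_j}\to u$, because $\|a_n-u_n\|\le2^{-n}$. The scalars $t_{n_jn_j}$ are bounded by $\rho$, so along a further subsequence they converge to some $\lambda$, and in the limit $Wu=\lambda u$. Every nonzero vector is thus an eigenvector of $W$, and $W$ is scalar by Example~\ref{ex:lines}.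
\end{proof}

Lemmas~\ref{lem:inj} and~\ref{lem:rigid} verify the hypotheses of Proposition~\ref{prop:criterion}. This proves the following statement.

\begin{corollary}\label{cor:triple}
Under the assumptions of Section~\ref{sec:construction}, the subspaces $E\oplus0$, $\Gamma(A)$, $\Gamma(B)$ are distinct and form a transitive family in $E\oplus F$.
\end{corollary}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $K$ be an infinite-dimensional separable complex Hilbert space with orthonormal basis $(e_n)$. Then $H$ and $K\oplus K$ both have countably infinite orthonormal bases, so they are unitarily equivalent. The system $e_n$, $f_n=\langle\,\cdot\,,e_n\rangle$ satisfies \eqref{eq:biorth} with $\gamma=1$. Apply Corollary~\ref{cor:triple} with $E=F=K$.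
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:banach}]
By a theorem of Ovsepian and Pe\l czy\'nski \cite{OP}, the infinite-dimensional separable Banach space $E$ has a biorthogonal sequence $(e_n,f_n)$ with $(f_n)$ total and $\gamma=\sup_n\|e_n\|\|f_n\|<\infty$. Replace $e_n$ by $e_n/\|e_n\|$ and $f_n$ by $\|e_n\|f_n$. Then \eqref{eq:biorth} holds, with $\gamma\ge f_1(e_1)=1$, and Corollary~\ref{cor:triple} applies.
\end{proof}

\begin{remark}[Where the hypotheses enter]
Infinite dimension of $F$ is what lets the induction continue: it provides $a_n\notin F_n$ and infinitely many $v_n$. Separability of $F$ provides the targets $u_n$ and the dense span of the $v_n$. The totality of $(f_n)$ and the independence of $(a_m)$ and $(a_m-b_m)$ are used only for injectivity. In Hilbert space, injectivity cannot be dropped, by Theorem~\ref{thm:class}(b) and \eqref{eq:pairs}. The uniform bound on $\|f_n\|$ gives the bound $\rho$ on the matrix entries of $X$. The smallness of $b_n$ relative to $a_n$ is used only in \eqref{eq:above}; Remark~\ref{rem:2A} shows what can happen when $b_n=2a_n$. The accumulation of the $a_n$ at every unit vector is used only in the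 last step of Lemma~\ref{lem:rigid}. If instead $A$ and $B$ were both diagonal in the basis $(e_n)$ of $K$, then $X\oplus X$ would leave the three subspaces invariant for every bounded diagonal $X$.
\end{remark}

\section{A prescribed member and two close neighbors}\label{sec:close}

Recall that the trace norm of an operator $G$ on a Hilbert space is $\|G\|_1=\operatorname{tr}(G^*G)^{1/2}$, and that $G$ is trace class if $\|G\|_1<\infty$. The trace class is complete in this norm, $\|u\otimes v\|_1=\|u\|\|v\|$, and
\[
\|G\|\le\|G\|_1,\qquad\|G^*\|_1=\|G\|_1,\qquad\|RGS\|_1\le\|R\|\,\|G\|_1\|S\|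
\]
for bounded $R,S$, which may also act between different Hilbert spaces.

\begin{lemma}\label{lem:proj}
If $G$ is a trace class operator on a Hilbert space $K$, then
\[
\|P_{\Gamma(G)}-P_{K\oplus0}\|_1\le2\|G\|_1+2\|G\|_1^2 .
\]
\end{lemma}

\begin{proof}
Let $J:K\to K\oplus K$, $Jx=(x,Gx)$. Then $J^*(x,y)=x+G^*y$, and $J^*J=I+G^*G$ has an inverse $R$ with $\|R\|\le1$. The operator $JRJ^*$ is self-adjoint, satisfies $(JRJ^*)^2=JR(J^*J)RJ^*=JRJ^*$, has range in $\Gamma(G)$, and fixes each $Jx$. So it equals $P_{\Gamma(G)}$. Since $R-I=-RG^*G$,
\[
P_{\Gamma(G)}-P_{K\oplus0}=\begin{pmatrix}R&RG^*\\GR&GRG^*\end{pmatrix}-\begin{pmatrix}I&0\\0&0\end{pmatrix}=\begin{pmatrix}-RG^*G&RG^*\\GR&GRG^*\end{pmatrix}.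
\]
The diagonal blocks have trace norm at most $\|G\|\|G\|_1\le\|G\|_1^2$, and the other two at most $\|G\|_1$. An operator on $K\oplus K$ with one nonzero block is that block composed with a coordinate projection and a coordinate inclusion, so its trace norm is at most that of the block. Adding the four bounds gives the lemma.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:close}]
Necessity is part of Theorem~\ref{thm:class}(b). Conversely, let $\dim L=\dim L^\perp=\infty$. Both $L$ and $L^\perp$ are separable and infinite-dimensional, so a unitary operator maps $H=L\oplus L^\perp$ onto $K\oplus K$ and $L$ onto $K\oplus0$. It preserves transitivity, orthogonal projections and trace norms, so we may assume $H=K\oplus K$ and $L=K\oplus0$. Let $A,B$ be the operators in the proof of Theorem~\ref{thm:main}. By \eqref{eq:AB}, $A=\sum_md_m\,a_m\otimes e_m$ and $B=\sum_md_m\,b_m\otimes e_m$, so $\|A\|_1,\|B\|_1\le2\sum_md_m\le3$.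

For $\delta>0$ the invertible operator $I\oplus\delta I$ maps $L,\Gamma(A),\Gamma(B)$ onto $L,\Gamma(\delta A),\Gamma(\delta B)$. By \eqref{eq:similar} and Corollary~\ref{cor:triple}, the subspaces $L$, $M=\Gamma(\delta A)$, $N=\Gamma(\delta B)$ are distinct and form a transitive family. By Lemma~\ref{lem:proj}, $\|P_M-P_L\|_1$ and $\|P_N-P_L\|_1$ are at most $6\delta+18\delta^2$, which is less than $\varepsilon$ when $\delta$ is small.
\end{proof}

\begin{thebibliography}{9}

\bibitem{OP}
Ovsepian and Pe\l czy\'nski, Studia Math. \textbf{54} (1975), 149--159.

\bibitem{small}
\emph{Small transitive families of subspaces in finite dimensions},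
\texttt{https://core.ac.uk/download/pdf/82441769.pdf}.

\end{thebibliography}
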